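# Stable allocations of $\mathbb R^d$ to a discrete set: unique up to dimension three, not from dimension four on

Throughout, $|\cdot|$ is the Euclidean norm on vectors and Lebesgue measure on sets, $\omega_d$ is the volume of the unit ball of $\mathbb R^d$, $B(x,r)$ is an open ball, $e_1,\dots,e_d$ is the standard basis and $\mathbf 1=(1,\dots,1)$.

## 1. Stable allocations, and the case of finitely many centers

Scatter points, called centers, in $\mathbb R^d$. Every point of space wants to belong to a center that is as near as possible. Every center wants to own volume $\alpha$, as near to itself as possible. An allocation of space to the centers is stable if there is no point and center that would both gain by being matched with each other. Can one and the same set of centers have two really different stable allocations? The question is posed in "A Stable Marriage of Poisson and Lebesgue" (doi:10.1214/009117906000000098). We start with finitely many centers, where a short argument says no, and then see what that argument leaves open.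

### 1.1 Definitions and two computations by hand

**Definition (allocation).** Points of $\mathbb R^d$ are called sites. Let $\Xi\subset\mathbb R^d$ be locally finite, that is, every bounded set contains finitely many points of $\Xi$; the points of $\Xi$ are the centers. Let $\alpha\in[0,\infty]$ be the appetite. An allocation is a measurable map $\psi:\mathbb R^d\to\Xi\cup\{\infty,\Delta\}$ with $|\psi^{-1}(\Delta)|=0$ and $|\psi^{-1}(\xi)|\le\alpha$ for all $\xi\in\Xi$.

The set $\psi^{-1}(\xi)$ is the territory of $\xi$. A center is sated if its territory has volume exactly $\alpha$, and unsated otherwise. A site is claimed if $\psi(x)\in\Xi$ and unclaimed if $\psi(x)=\infty$. The value $\Delta$ means "undefined". We put $|x-\infty|=\infty$.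

**Definition (stability).** A site $x$ with $\psi(x)\ne\Delta$ desires $\xi$ if $|x-\xi|<|x-\psi(x)|$; in particular an unclaimed site desires every center. A center $\xi$ covets $x$ if $\xi$ is unsated, or if $|x-\xi|<|y-\xi|$ for some $y\in\psi^{-1}(\xi)$. The pair $(x,\xi)$ is unstable if $x$ desires $\xi$ and $\xi$ covets $x$. The allocation is stable if there is no unstable pair.

**Example (one center).** Let $\Xi=\{\xi\}$ and $0<\alpha<\infty$, and let $\psi$ be stable with territory $T$. If $\xi$ were unsated, it would covet everything, while the unclaimed sites form a nonempty set and all desire $\xi$: unstable. So $|T|=\alpha$. With $R=\sup_{y\in T}|y-\xi|$, no unclaimed site can lie in $B(\xi,R)$, because $\xi$ would covet it. So up to a null set $T$ is the ball of radius $R$ with $\omega_dR^d=\alpha$ (if $R$ were $\infty$, almost all of space would be claimed, which is impossible).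

**Example (three centers on a line).** Let $d=1$, $\Xi=\{-1,0,1\}$, $\alpha=2$. Allocate $(\tfrac12,\tfrac52)$ to $1$, $(-\tfrac52,-\tfrac12)$ to $-1$, and $(-3,-\tfrac52)\cup(-\tfrac12,\tfrac12)\cup(\tfrac52,3)$ to $0$. Sites with $|x|>3$ are unclaimed, and the finitely many end points get $\Delta$. All three territories have length $2$. A sated center covets exactly the sites nearer than the farthest reach of its territory: reach $\tfrac32$ for $\pm1$, and $3$ for $0$. Sites of $(\frac12,\frac52)$ have $1$ as nearest center and sites of $(-\frac12,\frac12)$ have $0$, so they desire nothing. Sites of $(\frac52,3)$ desire only $1$, from a distance above $\frac32$. An unclaimed $x$ is at distance $>3$ from $0$ and $>2$ from $\pm1$. With the mirror images, there is no unstable pair. So territories may be disconnected, and a site need not get its nearest center.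

**Definition (reach).** Let $0<\alpha<\infty$ and let $\psi$ be an allocation. The reach $R(\xi)$ is $\sup\{|y-\xi|:\psi(y)=\xi\}$ if $\xi$ is sated, and $\infty$ if not. Directly from the definition, $\xi$ covets $x$ if and only if $|x-\xi|<R(\xi)$.

A bisector is a set $\{|x-\xi|=|x-\xi'|\}$ with $\xi\ne\xi'$ in $\Xi$. There are countably many, so their union is null.

### 1.2 Degenerate appetites

**Lemma 1.** If $\Xi=\emptyset$ or $\alpha\in\{0,\infty\}$, then any two stable allocations agree a.e., in any dimension.

**Proof.** If $\Xi=\emptyset$, or if $\alpha=0$ (countably many null territories), then $\psi=\infty$ a.e. Let $\alpha=\infty$ and $\Xi\ne\emptyset$. Each center is unsated, or has a territory of infinite volume, which is unbounded. In both cases it covets every site. By stability no site with $\psi(x)\neq\Delta$ desires any center. So such a site is claimed, and by a nearest center, which is unique off the bisectors. $\square$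

From now on $0<\alpha<\infty$.

### 1.3 Comparing two stable allocations

The purpose of this subsection is to follow the volume on which two stable allocations disagree. Let $\psi_1,\psi_2$ be stable for the same $\Xi$ and $\alpha$, with territories $T_i(\xi)$ and reaches $R_i(\xi)$. We discard the null set of sites that lie on bisectors, on spheres $|x-\xi|=R_i(\xi)$, or have $\psi_i(x)=\Delta$ for some $i$. Put
$$U=\{x:|x-\psi_2(x)|<|x-\psi_1(x)|\},\qquad K=\{\xi\in\Xi:R_1(\xi)<R_2(\xi)\}.$$
So $U$ is the set of sites that are better off under $\psi_2$. For centers $k,m$ let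
$$w(k,m)=|\{x\in U:\psi_2(x)=k,\ \psi_1(x)=m\}|,$$
$$\mathrm{gain}(k)=|\{x\in U:\psi_2(x)=k\}|,\qquad \mathrm{loss}(m)=|\{x\in U:\psi_1(x)=m\}|.$$
All three are at most $\alpha$.

**Lemma 2.** (a) If $x\in U$ and $k=\psi_2(x)$, then $k\in\Xi$ and $R_1(k)\le|x-k|<R_2(k)$; so $k\in K$. In particular $\mathrm{loss}(m)=\sum_{k\in K}w(k,m)$.

(b) If $k\in K$, then $T_1(k)\setminus T_2(k)\subset U$ up to a null set.

(c) If $k\in K$, then $\mathrm{loss}(k)\ge\mathrm{gain}(k)$.

(d) If $k,m\in K$ and $w(k,m)>0$, then every $x$ counted in $w(k,m)$ satisfies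
$$R_1(k)\le|x-k|<|x-m|\le R_1(m). \tag{1}$$
Consequently $R_1(k)<R_1(m)$ and $0<|k-m|\le2R_1(m)$.

**Proof.** (a) Since $|x-k|<|x-\psi_1(x)|$, the distance $|x-k|$ is finite, so $k\in\Xi$, and $x$ desires $k$ in $\psi_1$. By stability $k$ does not covet $x$ in $\psi_1$, so $|x-k|\ge R_1(k)$. Also $|x-k|\le R_2(k)$ because $x\in T_2(k)$, and equality has been discarded. The formula for $\mathrm{loss}(m)$ sums over the possible values of $\psi_2$.

(b) As $R_1(k)<\infty$, $k$ is sated in $\psi_1$, and for $y\in T_1(k)$ we have $|y-k|\le R_1(k)<R_2(k)$. So $k$ covets $y$ in $\psi_2$, and by stability $y$ does not desire $k$ in $\psi_2$: $|y-\psi_2(y)|\le|y-k|=|y-\psi_1(y)|$. In case of equality $\psi_2(y)=k$, since ties are discarded. Otherwise $y\in U$.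

(c) A site of $U$ has $\psi_1(x)\ne\psi_2(x)$. With (b) this gives $\mathrm{loss}(k)=|T_1(k)\setminus T_2(k)|$. As $|T_1(k)|=\alpha\ge|T_2(k)|$, this is at least $|T_2(k)\setminus T_1(k)|\ge\mathrm{gain}(k)$.

(d) The first inequality is (a), the second is $x\in U$, the third is $x\in T_1(m)$ with $m$ sated in $\psi_1$. Then $k\neq m$, and $|k-m|\le|x-k|+|x-m|\le2R_1(m)$. $\square$

### 1.4 Finitely many centers

**Proposition 3.** If $\Xi$ is finite, any two stable allocations agree a.e., for every $d\ge1$ and every $\alpha$.

**Proof.** By Lemma 1 let $0<\alpha<\infty$. Suppose $|U|>0$. By Lemma 2(a), some $k_0\in K$ has $\mathrm{gain}(k_0)>0$. By (c), $\mathrm{loss}(k_0)>0$, so by (a) there is $k_1\in K$ with $w(k_1,k_0)>0$. Then $\mathrm{gain}(k_1)\ge w(k_1,k_0)>0$ and we can repeat. This produces $k_0,k_1,k_2,\dots$ in $K$ with $R_1(k_0)>R_1(k_1)>\cdots$ by (d). These are infinitely many distinct centers, a contradiction. So $|U|=0$, and by symmetry the set where $\psi_1$ is better is null. Hence $|x-\psi_1(x)|=|x-\psi_2(x)|$ a.e., and as there are no ties, $\psi_1=\psi_2$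 a.e. $\square$

## 2. What changes for infinitely many centers

If $\Xi$ is infinite, the proof only shows that a disagreement sets off an infinite descent. A center $k_0$ that gains volume must lose at least as much, to a center of strictly smaller reach, which must lose at least as much again, and so on. The jumps from center to center have length at most $2R_1(k_0)$, so volume is handed on in bounded steps, all the way to infinity. Along the way the reach decreases, and its total decrease is at most $R_1(k_0)$. So the question becomes quantitative: can a positive amount of volume be passed to infinity if each handover costs some reach and the total budget of reach is finite? More dimensions leave more room to spread the volume, and spreading makes each handover cheaper.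

**Theorem 4.** (A) Let $d\ge4$ and $0<\alpha<\infty$. There is a locally finite $\Xi\subset\mathbb R^d$ with two stable allocations of appetite $\alpha$ that differ on a set of positive measure.

(B) If $d\le3$, or $\alpha\in\{0,\infty\}$, then for every locally finite $\Xi\subset\mathbb R^d$ any two stable allocations agree a.e.

So the answer is yes: such sets exist exactly when $d\ge4$, and then for every $\alpha\in(0,\infty)$ and for no $\alpha\in\{0,\infty\}$. Part (B) is proved in Section 3. Part (A), in Sections 5 to 13, is independent of it.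

## 3. Uniqueness in dimensions at most three

By Lemma 1 we may assume $0<\alpha<\infty$. Keep the notation of Section 1.3, write $\rho(k)=R_1(k)<\infty$ for $k\in K$, and suppose $|U|>0$. Steps 1 to 4 hold in every dimension. In Proposition 3 we followed one descending sequence. Now we follow all of them at once, by choosing the next center at random in proportion to the volume handed over.

**Step 1: the random descent.** We turn the handovers into a Markov chain that escapes to infinity. By Lemma 2 there is $k_0\in K$ with $\mathrm{loss}(k_0)\ge\mathrm{gain}(k_0)>0$. Put $\rho_0=\rho(k_0)$, which is positive since $|T_1(k_0)|=\alpha>0$, and $\ell=2\rho_0$. Start at $k_0$; from $m$ jump to $k\in K$ with probability $w(k,m)/\mathrm{loss}(m)$. These probabilities sum to $1$ by Lemma 2(a). At the new state $\mathrm{loss}(k)\ge\mathrm{gain}(k)\ge w(k,m)>0$, so the chain runs forever. By Lemma 2(d), $\rho$ strictly decreases along it. So no state is repeated, all states have $\rho\le\rho_0$, and all jumps have length at most $\ell$. Infinitely many distinct states and local finiteness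 force the chain to infinity.

For a possible jump $e=(m\to k)$ let $\theta(e)$ be the probability that it is made at some time, and put $w(e)=w(k,m)$, $D(e)=|k-m|\in(0,\ell]$, $\delta(e)=\rho(m)-\rho(k)>0$. All sums over $e$ run over jumps with $\theta(e)>0$.

**Step 2: probability is bounded by volume.** We claim
$$\theta(e)\le\frac{w(e)}{\mathrm{loss}(k_0)}. \tag{2}$$
Let $Q_n(m)$ be the probability that $m$ is visited by step $n$. We show $Q_n(m)\le\mathrm{loss}(m)/\mathrm{loss}(k_0)$ for all states by induction on $n$. It is clear for $n=0$, and for $m=k_0$ since $Q_n\le1$. Let $k\ne k_0$. Each state is visited at most once, so the probability that the chain visits $m$ by step $n$ and jumps from there to $k$ is $Q_n(m)w(k,m)/\mathrm{loss}(m)$, and these events are disjoint for different $m$. Summing over $m\in K$ with $\mathrm{loss}(m)>0$,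
$$Q_{n+1}(k)=\sum_mQ_n(m)\frac{w(k,m)}{\mathrm{loss}(m)}\le\frac{\sum_mw(k,m)}{\mathrm{loss}(k_0)}\le\frac{\mathrm{gain}(k)}{\mathrm{loss}(k_0)}\le\frac{\mathrm{loss}(k)}{\mathrm{loss}(k_0)},$$
the last inequality by Lemma 2(c). Now let $n\to\infty$ and multiply the bound for $m$ by $w(e)/\mathrm{loss}(m)$, for $e=(m\to k)$.

**Step 3: the budget.** Along every path of the chain the decreases of $\rho$ telescope to at most $\rho_0$. Taking expectations,
$$\sum_e\theta(e)\delta(e)\le\rho_0. \tag{3}$$

**Step 4: every shell must be crossed.** For $j\ge1$ let $\mathcal E_j$ be the set of jumps $m\to k$ with $\theta>0$ and $(j-1)\ell\le|m-k_0|<(j+1)\ell$. With $t=|m-k_0|/\ell$ this condition says $t-1<j\le t+1$, so each jump is in at most two of the $\mathcal E_j$.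

We count $\mathcal E_j$. The visited centers $m$ are sated in $\psi_1$, and their territories $T_1(m)$ are disjoint, of volume $\alpha$, each in the closed ball of radius $\rho_0=\ell/2$ about $m$. For starting points of jumps in $\mathcal E_j$ these territories lie in the set of points whose distance from $k_0$ is between $(j-\frac32)\ell$ and $(j+\frac32)\ell$, a set of volume at most a constant times $j^{d-1}$. For a given $m$, the possible targets lie within $\ell$ of $m$, and their territories lie within $\frac32\ell$ of $m$, so their number is bounded. Hence $\#\mathcal E_j\le Cj^{d-1}$. Here and below $c,C>0$ do not depend on $e$ or $j$ and may change from line to line.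

Moreover
$$\sum_{e\in\mathcal E_j}\theta(e)D(e)\ge\ell. \tag{4}$$
Let $t$ be the first time at which the chain is at distance $\ge(j+1)\ell$ from $k_0$; it is finite because the chain goes to infinity. Let $t'<t$ be the last time before $t$ at which the distance is $<j\ell$; time $0$ is such a time. At time $t'+1$ the distance is at least $j\ell$, so at time $t'$ it is at least $(j-1)\ell$. At times $t'+1,\dots,t-1$ it is in $[j\ell,(j+1)\ell)$. So the jumps made at times $t',\dots,t-1$ all belong to $\mathcal E_j$, and their total length is at least $(j+1)\ell-j\ell=\ell$. Each jump is made at most once, so taking expectations gives (4).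

**Step 5: the case $d\le2$.** We bound $w(e)$ by an annulus. By (1), every $x$ counted in $w(e)$ has $\rho(k)\le|x-k|\le\rho(m)\le\rho_0$, so
$$w(e)\le\omega_d\big(\rho(m)^d-\rho(k)^d\big)\le d\,\omega_d\rho_0^{d-1}\,\delta(e). \tag{5}$$
With (2), $\delta(e)\ge c\,\theta(e)$, and (3) gives $\sum_e\theta(e)^2<\infty$. On the other hand (4) and $D\le\ell$ give $\sum_{\mathcal E_j}\theta\ge1$, and by Cauchy–Schwarz
$$\sum_{e\in\mathcal E_j}\theta(e)^2\ge\frac1{\#\mathcal E_j}\ge c\,j^{-(d-1)}\ge\frac cj .$$
Summing over $j$, the left sides add up to at most $2\sum_e\theta^2<\infty$, while the right sides diverge. This is a contradiction.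

In dimension $3$ the same computation gives only $\sum_{\mathcal E_j}\theta^2\ge c\,j^{-2}$, which is summable, so there is no contradiction. The loss is in (5), which uses only the distance from $x$ to $k$. By (1) the distance to $m$ is confined to the same short interval as well.

**Step 6: the case $d=3$.** We use both distances as coordinates. Let $a=|x-k|$, $b=|x-m|$, $D=D(e)$. Let $s$ be the coordinate of $x$ along the axis from $k$ to $m$, with origin $k$, and $y$ the distance of $x$ from this axis. Then $b^2=a^2-2sD+D^2$, so $s=(a^2-b^2+D^2)/(2D)$ and $y^2=a^2-s^2$. Hence $ds=(a\,da-b\,db)/D$ and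
$$|ds\wedge d(y^2)|=|ds\wedge2a\,da|=\frac{2ab}D\,da\,db .$$
Integrating out the angle, the volume element is $2\pi y\,dy\,ds=\pi\,ds\,d(y^2)=\frac{2\pi ab}D\,da\,db$. By (1) both $a$ and $b$ lie in $[\rho(k),\rho(m)]$, an interval of length $\delta(e)$ in $[0,\rho_0]$. So
$$w(e)\le\frac{2\pi\rho_0^2\,\delta(e)^2}{D(e)}. \tag{6}$$
With (2), $\delta(e)\ge c\,(\theta(e)D(e))^{1/2}$, and (3) gives $\sum_e\theta^{3/2}D^{1/2}<\infty$. By (4) and Hölder's inequality with exponents $\frac32$ and $3$,
$$\ell\le\sum_{\mathcal E_j}(\theta^{3/2}D^{1/2})^{2/3}D^{2/3}\le\Big(\sum_{\mathcal E_j}\theta^{3/2}D^{1/2}\Big)^{2/3}\Big(\sum_{\mathcal E_j}D^2\Big)^{1/3}\le\Big(\sum_{\mathcal E_j}\theta^{3/2}D^{1/2}\Big)^{2/3}\big(C\ell^2j^2\big)^{1/3}.$$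
So $\sum_{\mathcal E_j}\theta^{3/2}D^{1/2}\ge c/j$. Summing over $j$ gives a contradiction, as in Step 5.

**Step 7: end of the proof of (B).** Hence $|U|=0$. Exchanging $\psi_1$ and $\psi_2$, and using that ties are discarded, we get $\psi_1=\psi_2$ a.e. $\blacksquare$

## 4. Where this stops in dimension four, and how to spend the budget

For $d\ge3$ the volume element of Step 6 becomes $(d-1)\omega_{d-1}y^{d-2}dy\,ds=(d-1)\omega_{d-1}y^{d-3}\frac{ab}D\,da\,db$. As $y\le a\le\rho_0$, this still gives $w(e)\le C\delta(e)^2/D(e)$. But now $\#\mathcal E_j\le Cj^{d-1}$, and Hölder yields $\sum_{\mathcal E_j}\theta^{3/2}D^{1/2}\ge c\,j^{-(d-1)/2}$. For $d\ge4$ this is summable, and nothing contradicts (3). So in dimension four the budget might suffice, and we look for an example that spends it well. The rest of this section is orientation, not proof.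

Passing all volume along a single sequence $k_0,k_1,\dots$ cannot work in any dimension. Then $w(k_{i+1},k_i)=\mathrm{loss}(k_i)\ge\mathrm{gain}(k_i)\ge w(k_i,k_{i-1})$, so the volumes do not decrease. By (5) each step then costs at least a fixed amount of reach, against (3). The volume has to be spread as evenly as possible over a $d$-dimensional network of handovers. At distance about $n$ there are about $n^{d-1}$ links, so each carries about $n^{-(d-1)}$.

The handover across one link will happen in a thin neck halfway between two neighboring centers $m$ and $k$, whose distance is slightly above twice the reach of $k$. If the reach of $k$ grows by $\delta$, a cap of thickness about $\delta$ changes hands. If moreover $|z-m|$ and $|z-k|$ are both at most $\frac12|m-k|+O(\delta)$, then $z$ is within $O(\sqrt\delta)$ of the axis. So a neck can carry volume about $\delta^{1+(d-1)/2}=\delta^{(d+1)/2}$. Matching this with $n^{-(d-1)}$ gives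
$$\delta_n\approx n^{-\beta},\qquad\beta=\frac{2(d-1)}{d+1},$$
and the total decrease of reach $\sum\delta_n$ is finite exactly when $\beta>1$, that is, when $d\ge4$.

To make this rigorous we need the following. A network with an evenly spread flow (Section 6). A lattice whose link lengths follow the shrinking reaches (Section 7). Extra centers, the guards, that confine each neck, and further centers, the fillers, that absorb everything else (Sections 8 and 9). Adjustable parameters that make each neck carry exactly the right volume (Section 11), and that make all territories have volume exactly $\alpha$ (Section 12).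

## 5. Allocations prescribed by radii

From here to the end, $d\ge4$ is fixed. Scaling $\mathbb R^d$ by $c>0$ preserves stability and multiplies the appetite by $c^d$. So it suffices to give an example for one value $\alpha=\alpha(d)\in(0,\infty)$.

In a stable allocation each center behaves as if it accepted every site within its reach. We reverse this and prescribe the radii. Let $\varrho:\Xi\to(0,\infty]$, with $\varrho=\infty$ for at least one center. Call $\xi$ available at $z$ if $|z-\xi|<\varrho(\xi)$. Let $\psi_\varrho(z)$ be the nearest available center, and $\psi_\varrho(z)=\Delta$ on bisectors. Write $T_\xi=\psi_\varrho^{-1}(\xi)$.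

**Lemma 5.** If $|T_\xi|=\alpha$ whenever $\varrho(\xi)<\infty$ and $|T_\xi|<\alpha$ whenever $\varrho(\xi)=\infty$, then $\psi_\varrho$ is a stable allocation.

**Proof.** It is an allocation, by the volume assumptions. Let $(z,\xi)$ be an unstable pair. Then $|z-\xi|<|z-\psi_\varrho(z)|$, so $\xi$ is not available at $z$: $\varrho(\xi)\le|z-\xi|<\infty$. Hence $\xi$ is sated. Since it covets $z$, some $y\in T_\xi$ has $|y-\xi|>|z-\xi|\ge\varrho(\xi)$, although $\xi$ is available at $y$. This is a contradiction. $\square$

The plan is to find one set $\Xi$ and two radius functions $R\le R'$, both satisfying Lemma 5, with $\psi_R\ne\psi_{R'}$ on a set of positive measure.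

## 6. A uniform flow on a lattice network

We need a directed network in $\mathbb Z^d$ with a flow from the origin to infinity. The flow through each vertex of level $n$ should be about $n^{-(d-1)}$, and at each vertex some coordinate direction should be left free.

Let $j(n)=2+(n\bmod(d-1))\in\{2,\dots,d\}$, which cycles through $2,\dots,d$, and $N_j(n)=\#\{0\le l<n:j(l)=j\}$. So $\sum_{j=2}^dN_j(n)=n$. Put $\mathrm{lev}(x)=\sum_ix_i$ for $x\in\mathbb Z^d$, and
$$X_n=\{x\in\mathbb Z^d:\mathrm{lev}(x)=n,\ 0\le x_j\le N_j(n)\text{ for }2\le j\le d\},\qquad X=\bigcup_{n\ge0}X_n .$$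
Thus $X_0=\{0\}$. The set $E$ of edges joins each $x\in X_n$ to $x+e_1$ and to $x+e_{j(n)}$; both are in $X_{n+1}$, because $N_{j(n)}(n+1)=N_{j(n)}(n)+1$. An edge $(x,y)$ with $x\in X_n$, $y\in X_{n+1}$ has level $n$, inner end $x$ and outer end $y$.

The edges at $x\in X_n$ are parallel to vectors among $e_1,e_{j(n-1)},e_{j(n)}$. These are at most three directions and $d\ge4$, so some coordinate direction is not used at $x$.

Let $\pi_n=\prod_{j=2}^d(N_j(n)+1)^{-1}$, which is $1/\#X_n$. For $x\in X_n$, with $j=j(n)$ and $N=N_j(n)$, put
$$\phi(x,x+e_j)=\pi_n\frac{x_j+1}{N+2},\qquad\phi(x,x+e_1)=\pi_n\frac{N-x_j+1}{N+2}.$$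

**Lemma 6.** At every $x\in X\setminus\{0\}$ the inflow equals the outflow. For every edge $e$ of level $n$,
$$\tfrac12(n+1)^{-d}\le\phi(e)\le(d-1)^{d-1}(n+1)^{-(d-1)}. \tag{7}$$

**Proof.** The outflow of $x\in X_n$ is $\pi_n$, since the two numerators add up to $N+2$. Let $y\in X_{n+1}$, $j=j(n)$, $N=N_j(n)$. The edge from $y-e_j$ exists if and only if $y_j\ge1$, and carries $\pi_ny_j/(N+2)$. The edge from $y-e_1$ exists if and only if $y_j\le N$, and carries $\pi_n(N+1-y_j)/(N+2)$. If one of these edges is missing ($y_j=0$, respectively $y_j=N+1$), the corresponding expression is $0$. So the inflow of $y$ is always $\pi_n\frac{N+1}{N+2}=\pi_{n+1}$, the outflow of $y$.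

For (7): $N_j(n)\ge\lfloor n/(d-1)\rfloor$, so $\frac{n+1}{d-1}\le N_j(n)+1\le n+1$. Hence $\phi(e)\le\pi_n\le(d-1)^{d-1}(n+1)^{-(d-1)}$, and $\phi(e)\ge\pi_n/(N+2)\ge(n+1)^{-(d-1)}/(n+2)\ge\frac12(n+1)^{-d}$. $\square$

**Example.** Let $d=4$, so $j(0),j(1),j(2),j(3)=2,3,4,2$. Levels $1,2,3$ have $2,4,8$ vertices, and the flow splits evenly. At level $3$ we have $N_2(3)=1$. From $x$ with $x_2=0$ one third goes to $x+e_2$ and two thirds to $x+e_1$; for $x_2=1$ the shares are exchanged. A vertex $y$ of level $4$ has $y_2\in\{0,1,2\}$. It receives $\frac23\pi_3$ from one edge if $y_2\in\{0,2\}$, and $\frac13\pi_3+\frac13\pi_3$ from two edges if $y_2=1$. In all cases this is $\frac23\cdot\frac18=\frac1{12}=1/\#X_4$.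

## 7. A stretched lattice with prescribed edge lengths

By (1) the reach must decrease along the flow, so the link lengths must depend on the level. We obtain this by stretching $2\mathbb Z^d$ slightly along $\mathbf 1$. Let $\beta=\frac{2(d-1)}{d+1}$; then $1<\beta<2$, and $\beta>1$ is exactly $d\ge4$. For small $\kappa\in(0,1)$ set
$$\delta_n=\kappa(n+1)^{-\beta},\qquad r_n=1+8\sum_{j\ge n}\delta_j,\qquad D_n=2(r_{n+1}+2\delta_n)\qquad(n\ge0).$$
The series converges because $\beta>1$. Then
$$r_n=r_{n+1}+8\delta_n,\qquad\tfrac12D_n=r_{n+1}+2\delta_n=r_n-6\delta_n,\qquad\delta_{n-1}\le4\delta_n\ (n\ge1),\qquad D_n>2 ,$$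
the third because $((n+1)/n)^\beta\le2^\beta<4$. The intended picture is as follows. A center of level $n$ has radius $r_n$, and its ball crosses the midpoint of a link of length $D_n$ by $6\delta_n$. The ball of radius $r_{n+1}$ about the outer end stops $2\delta_n$ short of the midpoint.

Let $q_n>0$ solve $4+4q_n+dq_n^2=D_n^2$ for $n\ge0$, and let $q_n=0$ for $n<0$. As $r_n$, $\delta_n$, hence $D_n$, decrease in $n$, we have $\eta:=\sup_nq_n=q_0\le\frac14(D_0^2-4)$. So $\eta\to0$ and $r_0\to1$ as $\kappa\to0$. Let $p_0=0$, $p_{n+1}-p_n=q_n$ for $n\in\mathbb Z$, and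
$$\xi_x=2x+p_{\mathrm{lev}(x)}\mathbf 1\qquad(x\in\mathbb Z^d).$$
Then
$$\xi_{x+e_i}-\xi_x=2e_i+q_n\mathbf 1,\quad\text{of length }D_n\text{ if }\mathrm{lev}(x)=n\ge0. \tag{8}$$

**Separation.** We have $|\xi_x-\xi_y|\ge2|x-y|$. Indeed $p$ is nondecreasing, so the component of $\xi_x-\xi_y$ along $\mathbf 1$ is at least as large in modulus as that of $2(x-y)$, and the components orthogonal to $\mathbf 1$ agree.

**Covering.** If $\eta\le2/d$, every $z\in\mathbb R^d$ is within $2\sqrt d$ of some $\xi_x$. Extend $p$ piecewise linearly to $\mathbb R$. Then $S\mapsto2S+d\,p(S)$ is an increasing bijection of $\mathbb R$. Choose $S$ with $2S+d\,p(S)=\sum_iz_i$ and put $Y=\frac12(z-p(S)\mathbf 1)$, so $\sum_iY_i=S$. Rounding the coordinates of $Y$ gives $x\in\mathbb Z^d$ with $|2Y-2x|\le\sqrt d$ and $|S-\mathrm{lev}(x)|\le\frac d2$. So $|p(S)-p_{\mathrm{lev}(x)}|\,|\mathbf 1|\le\eta\frac d2\sqrt d\le\sqrt d$. Since $z=2Y+p(S)\mathbf 1$, the claim follows.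

## 8. Midpoints and gaps of $2\mathbb Z^d$

All centers will be close to positions in an unstretched reference picture, which we study first. Let $M=\bigcup_i(2\mathbb Z^d+e_i)$, the midpoints of neighboring points of $2\mathbb Z^d$; call $i$ the direction of $b\in2\mathbb Z^d+e_i$. Let $\gamma=(d-1)^{-1/2}\le1/\sqrt3$ and
$$C_i=\{c\in e_i^\perp:c_l=\pm\gamma\text{ for }l\ne i\}.$$
These are $2^{d-1}$ unit vectors, and for $\zeta\perp e_i$
$$\max_{c\in C_i}\zeta\cdot c=\gamma\sum_l|\zeta_l|\ge\gamma|\zeta| . \tag{9}$$
The points $b+c$ will carry guards. By (9) their closed unit balls press in on $b$ from all sides orthogonal to $e_i$, and only a passage along the axis $e_i$ remains free. For $d=4$ and $b=e_1$ they are the eight points $(1,\pm\gamma,\pm\gamma,\pm\gamma)$ with $\gamma=1/\sqrt3$.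

**Lemma 7.** (a) If $b\ne b'$ are in $M$, $b'\in2\mathbb Z^d+e_{i'}$, $c\perp e_{i'}$, $|c|=1$ and all $|c_l|<1$, then $|b'+c-b|>1$.

(b) A point of $M$ has distance $1$ to its two endpoints in $2\mathbb Z^d$ and $\ge\sqrt5$ to all other points of $2\mathbb Z^d$. Distinct points of $M$ have distance $\ge\sqrt2$. Points $b+c$ with $b\in2\mathbb Z^d+e_i$, $c\in C_i$ have distance $\ge1$ to $2\mathbb Z^d$ and to $M$. Distinct points of $2\mathbb Z^d\cup\{b+c\}$ have distance $\ge s_0:=\min(1,2\gamma,2-2\gamma,1-\gamma)>0$, and different pairs $(b,c)$ give different points $b+c$.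

(c) Let $G=\{w:|w-b|>1\text{ for all }b\in M\}$. For every unit vector $z\notin\{\pm e_1,\dots,\pm e_d\}$ there is $w\in G$ with $|w|\le3$ and $|z-w|<1$.

**Proof.** (a) Put $g=b'-b$. Then $|g+c|^2-1=\sum_lg_l(g_l+2c_l)$. A coordinate with $g_l$ even and nonzero contributes at least $|g_l|(|g_l|-2|c_l|)>0$. If $b$ has the same direction $i'$, all $g_l$ are even and not all zero, so the sum is positive. If $b$ has direction $i\ne i'$, then $g_{i'}$ is odd and contributes $g_{i'}^2\ge1$, as $c_{i'}=0$. Also $g_i$ is odd and contributes at least $|g_i|(|g_i|-2|c_i|)>|g_i|(|g_i|-2)\ge-1$, and the other coordinates contribute $\ge0$. Again the sum is positive.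

(b) The difference of a point of $M$ and a point of $2\mathbb Z^d$ has one odd coordinate and the others even. It is $\pm e_i$, or has another nonzero coordinate (norm $\ge\sqrt{1+4}$), or has an odd coordinate of modulus $\ge3$. Points of $M$ with the same direction differ by an even vector; with different directions they differ by an odd integer in two coordinates. Next, coordinate $i$ of $b+c$ is odd, which gives distance $\ge1$ to $2\mathbb Z^d$; the distance to $b$ is $1$, and to the rest of $M$ it is $>1$ by (a). Now take $b+c$ and $b'+c'$ with $(b,c)\ne(b',c')$. If $b=b'$, then $c,c'$ differ in some coordinate by $2\gamma$. If $b\ne b'$ have the same direction, some coordinate of $b-b'$ is a nonzero even integer, and the distance is at least $2-2\gamma$. If the directions $i,i'$ differ, then in coordinate $i$ one point is an odd integer and the other an even integer $\pm\gamma$, so the distance is at least $1-\gamma$. Distinct points of $2\mathbb Z^d$ have distance $\ge2$.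

(c) Choose $i$ with $0<|z_i|<1$; put $s=\operatorname{sgn}z_i$ and $\zeta=z-z_ie_i\ne0$. For $w_0=se_i+\zeta/|\zeta|$ we have $|w_0|^2=2$ and $2z\cdot w_0=2(|z_i|+|\zeta|)>2$, since $|z_i|^2+|\zeta|^2=1$ with both terms positive. So $|z-w_0|^2=1-2z\cdot w_0+2<1$. This persists for $w=se_i+(1+t)c'$ with $t>0$ small and $c'\perp e_i$ a unit vector close to $\zeta/|\zeta|$ with all $|c'_l|<1$; such $c'$ exist as $d-1\ge2$. Clearly $|w|\le3$ for small $t$, and $|w-se_i|=1+t>1$. For $b\in M\setminus\{se_i\}$, (a) with $b'=se_i$ gives $|se_i+c'-b|>1$. By local finiteness of $M$ these distances are bounded below by a constant $>1$. So for $t$ small $|w-b|>1$ for these $b$ too, and $w\in G$. $\square$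

**The finite set $W_0$.** Let $\nu_0=\gamma/4$. The unit vectors $z$ with $|z-se_i|\ge\nu_0/2$ for all $i$ and $s=\pm1$ form a compact set. By Lemma 7(c) it is covered by finitely many balls $B(w,1)$, $w\in W_0$, with $W_0\subset G\cap\{|w|\le3\}$ finite. The continuous function $\min_{w\in W_0}|z-w|$ is $<1$ on the compact set, so there is $\mu_0>0$ such that every such $z$ has some $w\in W_0$ with $|z-w|\le1-\mu_0$.

**Two more constants.** Points of $G$ are neither in $2\mathbb Z^d$ nor of the form $b+c$, since those are at distance exactly $1$ from a point of $M$; and $G$ is $2\mathbb Z^d$-periodic. So $W_0+2\mathbb Z^d$ and $2\mathbb Z^d\cup\{b+c\}$ are disjoint, periodic and locally finite, hence at some distance $s_1>0$ from each other. Similarly, by Lemma 7(a),(b), $W_0\subset G$, periodicity and local finiteness, there is $a_1\in(0,\sqrt2-1]$ such that every $b\in M$ has distance at least $1+a_1$ from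

- the points of $2\mathbb Z^d$ other than its endpoints;
- the points $b'+c$ with $b'\ne b$, $b'\in2\mathbb Z^d+e_{i'}$, $c\in C_{i'}$;
- $W_0+2\mathbb Z^d$;
- $M\setminus\{b\}$.

## 9. The set of centers

### 9.1 Constants

With $L=2\sqrt d+2\ge6$ we choose, in this order:

- $\lambda_+=\frac18\min(s_0,s_1,a_1,1)$ and $\alpha=\frac12\omega_d(\lambda_+/4)^d$;
- $\lambda_-\in(0,\lambda_+)$ with $2\lambda_-\omega_{d-1}L^{d-1}<\alpha$;
- $\varepsilon\in(0,1)$ so small that $|\{\zeta:|\zeta|\le L+1,\ \angle(\zeta,\sigma)\le\varepsilon\}|<\alpha$ for unit vectors $\sigma$, and a finite set $\Sigma$ of unit vectors such that every unit vector is within angle $\varepsilon$ of $\Sigma$;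
- $\mu=\frac1{48}\min(a_1,\lambda_-^2)$, and $\tau>0$ with $\tau\le\min(\lambda_+/8,\ \lambda_-^2/(8L),\ \mu,\ \mu_0/4)$.

Finally we choose $\kappa$ so small that the following hold, where $C_1=2\omega_{d-1}(2/\gamma)^{d-1}$, $C_2=\omega_{d-1}(\gamma/8)^{d-1}$, $\varepsilon_2=3\eta\sqrt d+\sqrt\kappa$ and $\varepsilon_1=6.5\,d\,\eta+2\varepsilon_2$:

- (K1) $\sqrt\kappa\le\min(\gamma/8,\mu,1/10)$ and $r_0\le1+\mu$ (in particular $r_0\le2$ and $200\,\delta_n\le3$);
- (K2) $\eta\le\min(2/d,\lambda_-/2)$;
- (K3) $\varepsilon_2\le1$ and $\varepsilon_1\le\min(\lambda_+,a_1/8)$;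
- (K4) $r_0-1+\frac{\nu_0}2+\frac12\eta\sqrt d<\nu_0$, $\ r_0-1+\frac{\nu_0}2+\tau<1$, $\ r_0-1\le\frac{\mu_0}2$;
- (K5) $C_1\kappa^d\le\frac12C_2(d-1)^{-(d-1)}\kappa^{(d+1)/2}$.

This is possible: as $\kappa\to0$ we have $\eta,\varepsilon_1,\varepsilon_2\to0$ and $r_0\to1$; moreover $\nu_0/2+\tau<1$, and $d>\frac{d+1}2$ takes care of (K5).

### 9.2 Active centers, root, guards, fillers

The cluster at a point $w$ is the finite set $w+\tau\Sigma$. A cluster acts like one center with unlimited radius, but it is divided into many members so that each has a territory smaller than $\alpha$ and remains unsated.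

For an edge $e=(x,x+e_i)$ of level $n$ let $m_e=\xi_x$ (inner center), $k_e=\xi_{x+e_i}$ (outer center), $x_e$ their midpoint (the neck point), $u_e=(k_e-m_e)/D_n$. Let $O_e$ be the rotation in $\mathrm{span}(e_i,u_e)$ taking $e_i$ to $u_e$, equal to the identity on the orthogonal complement, and $C_e=O_eC_i\subset u_e^\perp$. By (9), $\max_{c\in C_e}\zeta\cdot c\ge\gamma|\zeta|$ for $\zeta\perp u_e$. There will be parameters $h_e\in[0,\gamma\sqrt{\delta_n}/8]$ (fixed in Section 11) and $\lambda_v\in[\lambda_-,\lambda_+]$ (fixed in Section 12). The set $\Xi$ consists of: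

- the active centers $\xi_x$, $x\in X\setminus\{0\}$, and the root $o=\xi_0$;
- the guards $x_e+(1+h_e)c$ with $e\in E$, $c\in C_e$; $P_e$ denotes the set of guards at $e$;
- the static fillers: the cluster at $\xi_x$ for each $x\in\mathbb Z^d\setminus X$; and for each $x\in X$ the clusters at $\xi_x+w$, $w\in W_0$, and at $\xi_x+se_i$ for each of the $2d$ signed directions $se_i$ such that $\{x,x+se_i\}$ is not an edge of $E$;
- the tuning fillers: for each active center, guard or root $v$ the clusters at $v\pm\lambda_v\theta_v$. Here $\theta_v=e_{i'}$ with $i'$ a coordinate direction not used at $x$ if $v=\xi_x$, and $\theta_v=u_e$ if $v\in P_e$. For the root, $\lambda_o=\lambda_-$.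

Active centers and guards together are called sated centers, since we shall make them so. The two radius functions are $R=R'=\infty$ for fillers and the root, $R=R'=1$ for guards, and for an active center $\xi_x$ with $x\in X_n$, $n\ge1$,
$$R(\xi_x)=r_n,\qquad R'(\xi_x)=r_n+\delta_{n-1}\ (\le r_{n-1}).$$

### 9.3 Comparison with the reference picture

The purpose of this subsection is to show that all distances of interest are at least the distances in the reference picture, up to a small error. Call the points $\xi_x$ ($x\in\mathbb Z^d$), the neck points, the guards and the cluster centers nodes. Each filler is at distance $\tau$ from a cluster center. Write each node as $y=\xi_x+\mathrm{off}(y)+\mathrm{err}(y)$ with $|\mathrm{off}(y)|\le4$ and put $\mathrm{ref}(y)=2x+\mathrm{off}(y)$, as follows: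

- $\mathrm{ref}(\xi_x)=2x$;
- for $e=(x,x+e_i)$, $\mathrm{ref}(x_e)=2x+e_i$, and the guard $x_e+(1+h_e)O_ec$, $c\in C_i$, has reference $2x+e_i+c$;
- the static cluster centers $\xi_x$, $\xi_x+w$, $\xi_x+se_i$ have references $2x$, $2x+w$, $2x+se_i$;
- the tuning cluster center $v\pm\lambda_v\theta_v$ has reference $\mathrm{ref}(v)\pm\lambda_v\theta$, with $\theta=\theta_v$ if $v$ is active or the root, and $\theta=e_i$ if $v\in P_e$, $e=(x,x+e_i)$.

**The errors satisfy $|\mathrm{err}|\le\varepsilon_2$.** For $e=(x,x+e_i)$ of level $n$, (8) gives $x_e=\xi_x+e_i+\frac{q_n}2\mathbf 1$, an error of at most $\frac12\eta\sqrt d$. Further $D_n(u_e-e_i)=q_n\mathbf 1-(D_n-2)e_i$, with $D_n\ge2$ and $D_n\le2+q_n\sqrt d$. So $|u_e-e_i|\le\frac12(q_n\sqrt d+D_n-2)\le\eta\sqrt d$. A rotation in a plane moves no unit vector farther than it moves unit vectors of that plane, so $|O_ec-c|\le|u_e-e_i|\le\eta\sqrt d$ for unit $c$. Finally $h_e\le\sqrt\kappa$. So the error is at most $\frac32\eta\sqrt d+\sqrt\kappa$ for a guard, and at most $\frac52\eta\sqrt d+\sqrt\kappa$ for a tuning cluster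 center of a guard. The nodes $\xi_x$, the static cluster centers and the tuning cluster centers of the $\xi_x$ have error $0$.

**Comparison.** For any two nodes
$$|y-y'|\ge\min\big(3,\ |\mathrm{ref}(y)-\mathrm{ref}(y')|-\varepsilon_1\big). \tag{10}$$
Suppose $|y-y'|\le3$, with base points $\xi_x,\xi_{x'}$. Then $|\xi_x-\xi_{x'}|\le3+8+2\varepsilon_2\le13$, so $|x-x'|\le6.5$ by separation. Hence $|\mathrm{lev}(x)-\mathrm{lev}(x')|\le6.5\sqrt d$ and $|(p_{\mathrm{lev}(x)}-p_{\mathrm{lev}(x')})\mathbf 1|\le6.5\,d\,\eta$. As $(y-y')-(\mathrm{ref}(y)-\mathrm{ref}(y'))=(p_{\mathrm{lev}(x)}-p_{\mathrm{lev}(x')})\mathbf 1+\mathrm{err}(y)-\mathrm{err}(y')$, (10) follows.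

$\Xi$ is locally finite, because the $\xi_x$ are separated and a bounded number of centers, all within a bounded distance, is attached to each $\xi_x$.

### 9.4 Four facts about positions

**Lemma 8.** For all admissible $(h_e)$ and $(\lambda_v)$:

(S1) Every point of $\mathbb R^d$ is within $L$ of a filler.

(S2) Let $v$ be a sated center or the root. All centers other than $v$ and its own tuning fillers are at distance $\ge\lambda_+$ from $v$. Its own tuning fillers are at distance $\ge\lambda_v-\tau>0$ from $v$.

(S3) For every $e\in E$, all centers except $k_e$, $m_e$ and the points of $P_e$ are at distance $\ge1+3\mu$ from $x_e$.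

(S4) Let $v=\xi_x$ be active and $1\le|z-v|\le r_0$. Then $z\in B(x_e,\nu_0)$ for some edge $e\in E$ at $x$, or some filler is strictly closer to $z$ than $v$.

**Proof of (S1).** The point is within $2\sqrt d$ of some $\xi_x$, and some filler is within $\lambda_++\tau\le1$ of $\xi_x$: one of the static cluster at $\xi_x$ if $x\notin X$, one of a tuning cluster of $\xi_x$ if $x\in X$.

**Proof of (S2).** The reference of $v$ is in $2\mathbb Z^d$ or of the form $b+c$. Different sated centers or root have different references, by Lemma 7(b) and because an edge is determined by its midpoint. So the other sated centers, the root, and the cluster centers $\xi_x$ with $x\notin X$ have reference distance at least $s_0\ge8\lambda_+$ from $v$. The cluster centers $\xi_x+w$ have reference distance $\ge s_1\ge8\lambda_+$. The cluster centers $\xi_x+se_i$ have references in $M$, hence reference distance $\ge1\ge8\lambda_+$ by Lemma 7(b). The tuning cluster centers of other $v'$ have reference distance $\ge8\lambda_+-\lambda_+=7\lambda_+$. By (10) and $\varepsilon_1\le\lambda_+\le\frac18$,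 all these nodes are at distance $\ge6\lambda_+$, and the corresponding centers at distance $\ge6\lambda_+-\tau\ge\lambda_+$. The last claim of (S2) is clear, as $\tau\le\lambda_-^2/(8L)<\lambda_-\le\lambda_v$.

In particular sated centers and the root are pairwise distinct and are not fillers. Two fillers may coincide; then they count as one center, which is harmless.

**Proof of (S3).** Let $b=\mathrm{ref}(x_e)\in M$. The endpoints of $e$ lie in $X$, so no static cluster sits at $k_e$ or $m_e$, and nodes $\xi_x\ne k_e,m_e$ have references in $2\mathbb Z^d$ other than the endpoints of $b$. Guards not in $P_e$ have references $b'+c$ with $b'\ne b$. Cluster centers $\xi_x+w$ have references in $W_0+2\mathbb Z^d$. Cluster centers $\xi_x+se_i$ have references in $M\setminus\{b\}$, since $\{x,x+se_i\}\notin E$. By the choice of $a_1$ all these have reference distance $\ge1+a_1$ from $b$. Tuning cluster centers of $v\notin\{k_e,m_e\}\cup P_e$ have reference distance $\ge1+a_1-\lambda_+\ge1+\frac78a_1$. By (10), $\varepsilon_1\le a_1/8$ and $\tau\le a_1/48$, all corresponding centers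 are at distance $\ge1+\frac12a_1\ge1+3\mu$ from $x_e$.

There remain the tuning fillers of $v\in\{k_e,m_e\}\cup P_e$. Let $e$ have level $n$ and direction $e_i$. If $v\in\{k_e,m_e\}$ and $w=v\pm\lambda_v\theta_v$, then $x_e-v=\pm(e_i+\frac{q_n}2\mathbf 1)$, of length $\frac12D_n$, and $\theta_v=e_{i'}$ with $i'\ne i$, since the direction $i$ is used at both ends of $e$. The scalar product of $e_{i'}$ and $e_i+\frac{q_n}2\mathbf 1$ is $\frac{q_n}2$, so
$$|w-x_e|^2\ge\tfrac14D_n^2+\lambda_v^2-\lambda_vq_n\ge1+\lambda_v(\lambda_v-\eta)\ge1+\tfrac12\lambda_-^2$$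
by $\eta\le\lambda_-/2$. If $v\in P_e$ and $w=v\pm\lambda_vu_e$, then $|w-x_e|^2=(1+h_e)^2+\lambda_v^2\ge1+\lambda_-^2$. In both cases $|w-x_e|\ge1+\frac16\lambda_-^2$, because $(1+\frac a6)^2\le1+\frac a2$ for $0\le a\le6$. Subtracting $\tau\le\lambda_-^2/48$ leaves at least $1+\frac18\lambda_-^2\ge1+3\mu$.

**Proof of (S4).** Let $\hat z=(z-v)/|z-v|$; then $|z-(v+\hat z)|=|z-v|-1\le r_0-1$. If $|\hat z-se_i|<\nu_0/2$ for a signed direction with $e=\{x,x+se_i\}\in E$, then, as $|v+se_i-x_e|\le\frac12\eta\sqrt d$,
$$|z-x_e|<(r_0-1)+\tfrac{\nu_0}2+\tfrac12\eta\sqrt d<\nu_0$$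
by (K4). If $|\hat z-se_i|<\nu_0/2$ with $\{x,x+se_i\}\notin E$, the fillers of the cluster at $v+se_i$ are at distance $<(r_0-1)+\frac{\nu_0}2+\tau<1\le|z-v|$ from $z$. Otherwise some $w\in W_0$ has $|\hat z-w|\le1-\mu_0$, and the fillers of the cluster at $v+w$ are at distance at most $(r_0-1)+1-\mu_0+\tau\le1-\frac14\mu_0<1\le|z-v|$ from $z$. $\square$

## 10. The neck between two adjacent active centers

In this section $e\in E$ is an edge of level $n$; write $\delta=\delta_n$, $h=h_e$, $D=D_n$, $k=k_e$, $m=m_e$. We determine exactly where $\psi_R$ and $\psi_{R'}$ differ. First, sites near $x_e$ that are not within distance $1$ of a guard lie in a thin tube around the axis.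

**Lemma 9 (tube).** Let $v\in\{k,m\}$, $z\in B(x_e,\nu_0)$, $t=|z-v|\ge1$, $|t-\frac D2|\le10\delta$, and $|z-p|\ge1$ for all $p\in P_e$. Write $z=x_e+su+\zeta$ with $u$ the unit vector from $v$ to $x_e$ and $\zeta\perp u$. Then
$$t-|\zeta|^2\le\tfrac D2+s\le t,\qquad|\zeta|\le\tfrac2\gamma(h+\delta)\le\tfrac12\sqrt\delta .$$

**Proof.** We have $z-v=(\frac D2+s)u+\zeta$ and $\frac D2+s>0$, as $|s|<\nu_0<1\le\frac D2$. So $\frac D2+s=\sqrt{t^2-|\zeta|^2}$. For $0\le a\le t^2$ and $t\ge1$,
$$t-\sqrt{t^2-a}=\frac a{t+\sqrt{t^2-a}}\le a ,$$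
which gives the first claim. It follows that $|s|\le10\delta+|\zeta|^2$ and $s^2\le200\delta^2+2|\zeta|^4$. Choose $c\in C_e$ with $\zeta\cdot c\ge\gamma|\zeta|$. As $c\perp u$, the inequality $|z-x_e-(1+h)c|^2\ge1$ reads $s^2+|\zeta|^2-2(1+h)\zeta\cdot c+(1+h)^2\ge1$. With $h\le1$,
$$2\gamma|\zeta|\le2(1+h)\zeta\cdot c\le s^2+|\zeta|^2+2h+h^2\le200\delta^2+2|\zeta|^4+|\zeta|^2+3h .$$
Since $|\zeta|<\nu_0=\frac\gamma4\le\frac14$, we have $|\zeta|^2\le\frac\gamma4|\zeta|$ and $2|\zeta|^4\le\frac\gamma4|\zeta|$. So $\frac32\gamma|\zeta|\le200\delta^2+3h\le3(h+\delta)$, using $200\delta\le3$. Finally $\frac2\gamma\big(\frac{\gamma\sqrt\delta}8+\delta\big)\le\frac12\sqrt\delta$, since $\sqrt\delta\le\gamma/8$. $\square$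

Define the neck set
$$A_e=\{z\in B(x_e,\nu_0):\ r_{n+1}\le|z-k|<r_{n+1}+\delta_n,\ |z-p|\ge1\ \text{for all }p\in P_e\}.$$

**Lemma 10.** For a.e. $z\in A_e$: $\psi_R(z)=m_e$ and $\psi_{R'}(z)=k_e$.

**Proof.** Use Lemma 9 with $v=k$, $t=|z-k|\geq 1$. As $\frac D2=r_{n+1}+2\delta$, we have $t-\frac D2\in[-2\delta,-\delta)$, $|\zeta|^2\le\frac\delta4$, and so $-2.25\delta\le s<-\delta$. Since $k=x_e-\frac D2u$ and $m=x_e+\frac D2u$, $|z-k|<|z-m|$, and
$$|z-m|^2=(\tfrac D2-s)^2+|\zeta|^2\le(\tfrac D2+2.25\delta)^2+\tfrac\delta4\le(\tfrac D2+2.4\delta)^2 ,$$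
because the difference of the two squares is at least $0.15\,\delta\cdot D\ge0.3\,\delta$. So $|z-m|\le r_{n+1}+4.4\delta<r_n\le1+\mu$. Also $|z-x_e|\le2.25\delta+\frac12\sqrt\delta\le\sqrt\delta\le\mu$, using $\sqrt\delta\le\frac1{10}$ for the middle inequality. By (S3) every center outside $\{k,m\}\cup P_e$ is at distance at least $1+2\mu>|z-m|>|z-k|$ from $z$. The guards in $P_e$ have radius $1$ and are unavailable at $z$. The center $m$ is available under $R$ and $R'$, since its radius is at least $r_n$ (infinite if $m=o$). The center $k$ has $R(k)=r_{n+1}\le|z-k|<r_{n+1}+\delta_n=R'(k)$, so it is available under $R'$ but not under $R$. $\square$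

**Lemma 11.** Up to a null set, $\{\psi_R\ne\psi_{R'}\}$ is the disjoint union of the sets $A_e$, $e\in E$.

**Proof.** By Lemma 10 the $A_e$ are contained in $\{\psi_R\ne\psi_{R'}\}$, and they are disjoint up to null sets, since the pair $(m_e,k_e)$ determines $e$. Conversely let $\psi_R(z)\ne\psi_{R'}(z)$, neither equal to $\Delta$, and $v=\psi_{R'}(z)$. Every $R$-available center is $R'$-available. So if $v$ were $R$-available at $z$, it would be the nearest such, and $\psi_R(z)=v$. Hence $R(v)\le|z-v|<R'(v)$. So $v=\xi_x$ is active, $x\in X_{n'}$ with $n'\ge1$, and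
$$1\le r_{n'}\le|z-v|<r_{n'}+\delta_{n'-1}\le r_0 .$$
Fillers are always available, so no filler is closer to $z$ than $v$. By (S4), $z\in B(x_e,\nu_0)$ for some $e\in E$ at $x$. No $p\in P_e$ has $|z-p|<1$, for it would be available and closer than $v$. If $v=k_e$, then $e$ has level $n'-1$, and $z\in A_e$.

Suppose instead $v=m_e$. Then $e$ has level $n=n'\ge1$, and with $\delta=\delta_n$, $D=D_n$, $t=|z-v|$ the identity $\frac D2=r_n-6\delta$ gives $t-\frac D2\in[6\delta,6\delta+\delta_{n-1}]\subset[6\delta,10\delta]$. Lemma 9 with $v=m_e$ gives $|\zeta|^2\le\frac\delta4$ and $5.75\delta\le s\le10\delta<\frac D2$. Now $k=k_e=x_e+\frac D2u$, so $|z-k|<|z-m_e|$ and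
$$|z-k|^2\le(\tfrac D2-5.75\delta)^2+\tfrac\delta4=(r_{n+1}-3.75\delta)^2+\tfrac\delta4<r_{n+1}^2 .$$
The last step holds since $7.5\,r_{n+1}\delta\ge7.5\,\delta$, while $3.75^2\delta^2+\frac\delta4<\delta$ for $\delta\le\frac1{100}$. So $k$ is available under $R'$ and closer to $z$ than $m_e=\psi_{R'}(z)$, a contradiction. $\square$

Thus enlarging the radii from $R$ to $R'$ moves $A_e$ from the inner to the outer center for every edge, and does nothing else.

## 11. Opening the guards until $|A_e|$ equals the flow

The volumes $|A_e|$ must be a fixed multiple of the flow $\phi$, so that gains and losses of active centers balance. Moving the guards at $e$ away from the neck (increasing $h_e$) opens the neck.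

**Lemma 12.** Put $\Phi=C_2\kappa^{(d+1)/2}(d-1)^{-(d-1)}$. The parameters $h_e\in[0,\gamma\sqrt{\delta_n}/8]$ ($n$ the level of $e$) can be chosen such that
$$|A_e|=\Phi\,\phi(e)\qquad\text{for all }e\in E . \tag{11}$$

**Proof.** Fix $e$ of level $n$, with $\delta=\delta_n$, $D=D_n$, $k=k_e$. The set $A_e$ depends on no parameter other than $h=h_e$.

**Continuity.** If $|z-p|\ne1$ for all $p\in P_e$ at the parameter value $h^0$, then whether $z\in A_e$ does not change for $h$ near $h^0$. The exceptional $z$ lie on finitely many spheres. By dominated convergence, $|A_e|$ is continuous in $h$.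

**Coordinates.** Write $z=x_e+su+\zeta$ with $u$ pointing from $k$ to $x_e$ and $\zeta\perp u$, and let $t=|z-k|$. If $\frac D2+s>0$, then $\frac D2+s=\sqrt{t^2-|\zeta|^2}$. For fixed $|\zeta|\le\frac14$ and $t\ge1$ the map $t\mapsto\sqrt{t^2-|\zeta|^2}$ has slope $t/\sqrt{t^2-|\zeta|^2}\in[1,2]$.

**Closed guards.** Let $h=0$. Lemma 9 gives $|\zeta|\le\frac2\gamma\delta$ on $A_e$, and for fixed $\zeta$ the admissible $s$ lie in an interval of length at most $2\delta$, as $t$ ranges over an interval of length $\delta$. So $|A_e|\le2\delta\,\omega_{d-1}(\frac2\gamma\delta)^{d-1}=C_1\delta_n^d$.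

**Open guards.** Let $h=\gamma\sqrt\delta/8$. Then $A_e$ contains all $z$ with $|\zeta|\le h$, $\frac D2+s>0$ and $r_{n+1}\le t<r_{n+1}+\delta$. Indeed, for $p=x_e+(1+h)c$, $c\in C_e$, we have $(p-z)\cdot c=1+h-\zeta\cdot c\ge1$, so $|z-p|\ge1$. And $t-|\zeta|^2\le\frac D2+s\le t$, as in the proof of Lemma 9, with $t-\frac D2\in[-2\delta,-\delta)$, gives $|s|\le2\delta+|\zeta|^2\le3\delta$. So
$$|s|+|\zeta|\le3\delta+\tfrac\gamma8\sqrt\delta\le\tfrac{\gamma^2}{16}<\nu_0$$
by $\sqrt\delta\le\gamma/8$, and $z\in B(x_e,\nu_0)$. For fixed $\zeta$ the $s$-interval has length at least $\delta$. So $|A_e|\ge\delta\,\omega_{d-1}h^{d-1}=C_2\delta_n^{(d+1)/2}$.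

**Choice of $h_e$.** By the choice of $\beta$, $\delta_n^{(d+1)/2}=\kappa^{(d+1)/2}(n+1)^{-(d-1)}$, so the upper bound in (7) gives $\Phi\phi(e)\le C_2\delta_n^{(d+1)/2}$. Since $\beta>1$, (K5) and the lower bound in (7) give
$$C_1\delta_n^d\le C_1\kappa^d(n+1)^{-d}\le\tfrac\Phi2(n+1)^{-d}\le\Phi\phi(e).$$
The intermediate value theorem yields $h_e$ with (11). $\square$

Fix these $h_e$. The choice did not involve the $\lambda_v$.

## 12. Territories of volume exactly $\alpha$

Now the distances $\lambda_v$ of the tuning clusters are chosen so that under $\psi_R$ all active centers and guards own exactly $\alpha$. A close pair of tuning clusters squeezes the territory of $v$ into a thin slab; a distant pair leaves it a ball. Let $\mathcal S$ be the set of sated centers, $\lambda=(\lambda_v)\in[\lambda_-,\lambda_+]^{\mathcal S}$, and $V_v(\lambda)=|T_v|$ for $\psi_R$. We recall the Poincaré–Miranda theorem: if $f=(f_v)$ is a continuous map from a cube $[a,b]^S$, $S$ finite, to $\mathbb R^S$, with $f_v<0$ on the face $\lambda_v=a$ and $f_v>0$ on the face $\lambda_v=b$ for every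 $v$, then $f$ has a zero.

**Lemma 13.** There is $\lambda\in[\lambda_-,\lambda_+]^{\mathcal S}$ with $V_v(\lambda)=\alpha$ for all $v\in\mathcal S$. For every $\lambda$ the root has $|T_o|<\alpha$.

**Proof.** **Finite dependence and continuity.** Up to a null set, $T_v$ is the set of $z$ with $|z-v|<R(v)$ such that every other center $c$ has $|z-c|\ge R(c)$ or $|z-c|>|z-v|$. As $R(v)\le2$, only centers within distance $4$ of $v$ matter. Tuning fillers are within distance $1$ of their center, so only the finitely many coordinates $\lambda_{v'}$ with $|v'-v|\le5$ influence $V_v$, and only finitely many centers are involved. Their positions depend continuously on $\lambda$ and by (S2) never coincide with $v$. Fix $\lambda^0$, and let $z$ be neither on the sphere $|z-v|=R(v)$ nor on one of the finitely many relevant spheres $|z-c|=R(c)$ and bisectors $|z-c|=|z-v|$ at $\lambda^0$. Then whether $z\in T_v$ is locally constant in $\lambda$ near $\lambda^0$. By dominated convergence $V_v$ is continuous.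

**The face $\lambda_v=\lambda_+$.** By (S2) all other centers are at distance at least $\lambda_+-\tau\ge\frac12\lambda_+$ from $v$, and $R(v)\ge1$. So $B(v,\frac14\lambda_+)\subset T_v$ up to a null set, and $V_v\ge\omega_d(\lambda_+/4)^d=2\alpha>\alpha$.

**The face $\lambda_v=\lambda_-$, and the root.** Here $T_v\subset\{|z-v|\le L\}$, by $R(v)\le2$ for a sated center, and by (S1) for $v=o$, since fillers are always available. Suppose $|z-v|\le L$ and $(z-v)\cdot\theta_v>\lambda_-$, and put $w=v+\lambda_-\theta_v$. Then $|z-w|^2<|z-v|^2-\lambda_-^2$, so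
$$|z-v|-|z-w|>\frac{\lambda_-^2}{|z-v|+|z-w|}\ge\frac{\lambda_-^2}{2L}>\tau .$$
A filler of the cluster at $w$ is within $|z-w|+\tau<|z-v|$ of $z$, so $z\notin T_v$. The same holds for $-\theta_v$. Hence $T_v\subset\{|z-v|\le L,\ |(z-v)\cdot\theta_v|\le\lambda_-\}$ and $|T_v|\le2\lambda_-\omega_{d-1}L^{d-1}<\alpha$.

**All centers at once.** Let $S\subset\mathcal S$ be finite and fix all coordinates outside $S$ at $\lambda_+$. By the two face estimates the Poincaré–Miranda theorem applies to $(V_v-\alpha)_{v\in S}$, and gives $\lambda$ with $V_v(\lambda)=\alpha$ for all $v\in S$. Exhaust the countable set $\mathcal S$ by finite sets $S_1\subset S_2\subset\cdots$ and take a coordinatewise convergent subsequence of the corresponding $\lambda$'s, by a diagonal argument. For each $v$, all late members of the sequence have $V_v=\alpha$, so by continuity and finite dependence the limit has $V_v=\alpha$ too. $\square$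

Fix this $\lambda$. All centers are now determined.

## 13. The two stable allocations

**Fillers stay unsated.** The following holds for $\psi_R$ and for $\psi_{R'}$. Let $f=w+\tau\sigma$, $\sigma\in\Sigma$, be a filler of the cluster at $w$, and $z\in T_f$, $z\ne w$. All fillers are available, so $|z-w-\tau\sigma|\le|z-w-\tau\sigma'|$ for all $\sigma'\in\Sigma$; expanding the squares, $(z-w)\cdot\sigma\ge(z-w)\cdot\sigma'$. Taking $\sigma'$ within angle $\varepsilon$ of $z-w$ gives $\angle(z-w,\sigma)\le\varepsilon$. By (S1), $|z-f|\le L$, so $|z-w|\le L+1$. By the choice of $\varepsilon$, $|T_f|<\alpha$.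

**$\psi_R$ is stable.** The centers with $R<\infty$ are the active centers and guards, and they have $|T_v|=\alpha$ by Lemma 13. The centers with $R=\infty$ are the fillers and the root, and they have territories of volume $<\alpha$. Lemma 5 applies.

**$\psi_{R'}$ is stable.** By Lemmas 10 and 11, up to null sets, passing from $\psi_R$ to $\psi_{R'}$ moves each $A_e$ from $m_e$ to $k_e$ and changes nothing else. So guard territories keep volume $\alpha$, and the root only loses volume. The territory of an active $\xi_x$ changes in volume by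
$$\sum_{e:\,x\text{ outer end}}|A_e|-\sum_{e:\,x\text{ inner end}}|A_e|=\Phi\,(\text{inflow at }x-\text{outflow at }x)=0$$
by (11) and Lemma 6. The fillers have volume $<\alpha$. Lemma 5 applies again.

**They differ.** By Lemma 11 and (11), $|\{\psi_R\ne\psi_{R'}\}|=\sum_{e\in E}|A_e|=\Phi\sum_{e\in E}\phi(e)>0$. With the scaling remark at the beginning of Section 5, this proves Theorem 4(A) for every $\alpha\in(0,\infty)$. $\blacksquare$
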